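# A globally bounded equation of order two with no hypergeometric and no algebraic solution

## 1. Integer power series, scalings and the Gauss function

We study linear homogeneous differential equations of second order
$$a_2(x)y''+a_1(x)y'+a_0(x)y=0,\qquad a_0,a_1,a_2\in\overline{\mathbb Q}(x),\quad a_2\neq0. \tag{1}$$

**Definition 1 (CIS solution).** A *convergent integer power series solution* of (1) is a nonzero solution $y=\sum_{n\ge0}u(n)x^n\in\mathbb Z[[x]]$ with positive radius of convergence.

Example. The series $(1-4x)^{-1/2}=\sum\binom{2n}{n}x^n$ satisfies $(1-4x)y'=2y$. Differentiating once gives $(1-4x)y''-6y'=0$, so this second order equation has a CIS solution.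

**Definition 2 (globally bounded equation).** Equation (1) is *globally bounded* if, after a scaling $x\mapsto cx$ with a nonzero constant $c\in\overline{\mathbb Q}$, it has a CIS solution.

Example. The equation $x(1-x)y''+(1-2x)y'-\frac14y=0$ has the solution $\sum\binom{2n}n^2(x/16)^n$. Its coefficients are not integers, but the scaling $x\mapsto16x$ makes them so; the equation is globally bounded.

Non-example. The equation $y''=y$ becomes $y''=c^2y$ after scaling. All its solutions are entire, so a solution in $\mathbb Z[[x]]$ has integer coefficients tending to $0$, hence is a polynomial. A nonzero polynomial cannot satisfy $y''=c^2y$ with $c\ne0$, by degree. So $y''=y$ is not globally bounded.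

**Definition 3 (hypergeometric solution).** Recall ${}_2F_1(\alpha_1,\alpha_2;\beta_1;z)=\sum_n\frac{(\alpha_1)_n(\alpha_2)_n}{(\beta_1)_n\,n!}z^n$ with $(\alpha)_n=\alpha(\alpha+1)\cdots(\alpha+n-1)$. A *hypergeometric solution* of (1) is a nonzero solution of the form
$$\exp\Big(\int r\,dx\Big)\Big(r_0\cdot{}_2F_1(\alpha_1,\alpha_2;\beta_1;\psi)+r_1\cdot{}_2F_1'(\alpha_1,\alpha_2;\beta_1;\psi)\Big), \tag{2}$$
where $r,r_0,r_1\in\overline{\mathbb Q(x)}$, the *pullback function* $\psi\in\overline{\mathbb Q(x)}$ is nonconstant, $\alpha_1,\alpha_2,\beta_1\in\mathbb Q$ with $\beta_1$ not a non-positive integer, and ${}_2F_1'$ is the derivative with respect to $z$, evaluated at $z=\psi$.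

Example. The solution in the example after Definition 2 is ${}_2F_1(\frac12,\frac12;1;x)$, because $(\frac12)_n/n!=\binom{2n}n/4^n$. A less obvious one: the equation
$$x(1+x)(8x-1)y''+(24x^2+14x-1)y'+(2+8x)y=0 \tag{3}$$
has the solution $\frac1{1-2x}\,{}_2F_1\big(\frac13,\frac23;1;\frac{27x^2}{(1-2x)^3}\big)$.

**Definition 4 (algebraic solution).** An *algebraic solution* is a nonzero solution that is algebraic over $\overline{\mathbb Q}(x)$. Example: $(1-4x)^{-1/2}$ for $(1-4x)y''-6y'=0$.

With these words in place we can ask the question, which comes from "Algorithms for Solving Linear Differential Equations with Rational Function Coefficients" (https://diginole.lib.fsu.edu/islandora/object/fsu:552080/datastream/PDF/download).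

**Conjecture.** Every second order globally bounded equation has a hypergeometric solution or an algebraic solution.

In plain words: if a second order equation can produce integers, must the Gauss function or an algebraic function be behind it? The answer is no. Fix for the whole talk
$$s=\sqrt{13}>0,\quad K=\mathbb Q(s),\quad \mathcal O_K=\mathbb Z\big[\tfrac{1+s}2\big],\quad \varepsilon=\tfrac{3+s}2\notin\mathbb Q,\quad Q(t)=t^2+1846t-39,\quad P(t)=tQ(t).$$
The roots of $Q$ are $t_\pm=-(923\pm256s)$, since $923^2+39=851968=13\cdot256^2$. We call the variable $t$ because $x$ will be needed for curves.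

**Theorem 1.** The equation
$$16\,t(t^2+1846t-39)\,y''+16(3t^2+3692t-39)\,y'+15(t+507)\,y=0 \tag{$\mathcal L$}$$
is globally bounded, but it has neither a hypergeometric nor an algebraic solution. In particular the conjecture is false.

**Theorem 2.** (1) $(\mathcal L)$ has no solution of the form (2) even if $\alpha_1,\alpha_2,\beta_1\in\mathbb C$ ($\beta_1\notin\mathbb Z_{\le0}$) and $r,r_0,r_1,\psi\in\overline{\mathbb C(t)}$, $\psi$ nonconstant, are allowed. (2) For every nonconstant $\phi\in\mathbb Q(x)$ with $\phi(0)=0$, the pullback of $(\mathcal L)$ by $t=\phi(x)$ is again globally bounded without hypergeometric or algebraic solutions. In particular there are counterexamples with arbitrarily many singular points.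

## 2. Constant coefficients, Euler equations, and the Franel equation

Try the conjecture by hand. For constant coefficients, every solution of every scaled equation is entire, so as in the non-example above a CIS solution is a polynomial. Undoing the scaling, the equation has a nonzero polynomial solution, which is algebraic. For an Euler equation $x^2y''+pxy'+qy=0$, a power series $\sum u_nx^n$ is a solution iff $(n(n-1)+pn+q)u_n=0$ for all $n$, so if there is a nonzero one, some $x^n$ is a solution: again algebraic. The Gauss equation itself causes no trouble by definition. The first real tests have recurrences with three terms.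

Equation (3) is one. With $P_F=x(1+x)(8x-1)=8x^3+7x^2-x$ we have $P_F'=24x^2+14x-1$, so (3) reads $(P_Fy')'+(8x+2)y=0$. The coefficient of $x^n$ gives
$$(n+1)^2u_{n+1}=(7n^2+7n+2)u_n+8n^2u_{n-1},$$
so $u=1,\,2,\,\frac{32+8}4=10,\,\frac{440+64}9=56,\dots$; these are the Franel numbers, so (3) is globally bounded. The first terms of the hypergeometric solution agree: $(1+2x+4x^2+8x^3)(1+\frac29\cdot27x^2(1+6x))=1+2x+10x^2+56x^3+O(x^4)$.

Our equation has the same shape. Dividing by 16, $(\mathcal L)$ reads
$$(Py')'+\tfrac{15}{16}(t+507)y=0. \tag{4}$$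
The coefficient of $t^n$ in $(Py')'$ is $(n^2-1)u_{n-1}+1846\,n(n+1)u_n-39(n+1)^2u_{n+1}$, so $\sum u_nt^n$ is a solution iff
$$624(n+1)^2u_{n+1}=(29536\,n(n+1)+7605)u_n+(16n^2-1)u_{n-1}\qquad(n\ge0,\ u_{-1}=0). \tag{5}$$
Hence power series solutions at $0$ are unique up to a constant, and $u_0=1$ gives $u_n\in\mathbb Q$, for instance $u_1=\frac{195}{16}$. Nothing visible separates (3) from $(\mathcal L)$. We need an obstruction that sees through arbitrary algebraic pullbacks.

## 3. Traces up to scalars and finite index

How would one show that $(\mathcal L)$ has no solution (2)? A natural start is to match local exponents of $(\mathcal L)$ with those of a pulled-back Gauss equation and list the possible $\psi$. This does not reduce the problem to a finite list: $\psi$ and $r_0,r_1$ are algebraic functions, living on some covering curve $\pi:\mathcal D\to\mathbb P^1_t$, and nothing in Definition 3 bounds the degree of $\pi$ or of $\psi$.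

A better start is to compare monodromy groups. The **monodromy group** of an equation is the group of linear maps of its (two-dimensional) space of local solutions at a base point, obtained by analytic continuation along loops avoiding the singular points (example: for $(1-4x)y'=2y$ the loop around $\frac14$ gives multiplication by $-1$). Loops around a single singular point give *local monodromies*. We compose loops in the order that makes continuation a homomorphism. The field generated by the traces is an obvious invariant. It fails for two reasons. First, the factor $e^{\int r}$ multiplies monodromy matrices by arbitrary scalars. Second, we only see loops that lift to $\mathcal D$, i.e. a finite-index subgroup, and trace fields shrink on finite-index subgroups. Here is an example. Let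
$$U=\begin{pmatrix}1&\sqrt2\\0&1\end{pmatrix},\quad W=\begin{pmatrix}0&-1\\1&0\end{pmatrix},\quad UW=\begin{pmatrix}\sqrt2&-1\\1&0\end{pmatrix}.$$
Every element of $\langle U,W\rangle$ has one of the two shapes $\begin{pmatrix}a&\sqrt2b\\\sqrt2c&d\end{pmatrix}$, $\begin{pmatrix}\sqrt2a&b\\c&\sqrt2d\end{pmatrix}$ with $a,b,c,d\in\mathbb Z$: a product of two matrices of the same shape has the first shape, a product of two of different shapes has the second. The elements of the first shape form a subgroup of index 2 with integer traces, while $\operatorname{tr}UW=\sqrt2$. But the *squares* of traces are integers in the whole group. This points to the right invariant.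

**Definition 5 (adjoint trace field).** For $\mathbf g\in PGL_2(\mathbb C)$ let $\operatorname{Ad}\mathbf g$ be conjugation by $\mathbf g$ on the space $\mathfrak{sl}_2$ of trace-zero matrices. For a subgroup $G\subset PGL_2(\mathbb C)$ put $k(G)=\mathbb Q(\operatorname{tr}\operatorname{Ad}\mathbf g:\mathbf g\in G)$. If $\mathbf g$ is represented by a matrix in $SL_2$ with eigenvalues $\lambda^{\pm1}$, then $\operatorname{Ad}\mathbf g$ has eigenvalues $\lambda^2,1,\lambda^{-2}$, so
$$\operatorname{tr}\operatorname{Ad}\mathbf g=(\operatorname{tr}\mathbf g)^2-1. \tag{6}$$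
Example: for the group $\langle U,W\rangle$ above, $k=\mathbb Q$, although its trace field is $\mathbb Q(\sqrt2)$.

We recall some standard facts. A subgroup of $SL_2(\mathbb C)$ or $PGL_2(\mathbb C)$ is *Zariski dense* if it lies in no proper algebraic subgroup; since both groups are connected, a finite-index subgroup of a Zariski dense subgroup is Zariski dense (its closure is closed of finite index). The representation $\operatorname{Ad}$ is irreducible, so Zariski dense groups act irreducibly on $\mathfrak{sl}_2$; and $\operatorname{Ad}$ identifies $PGL_2(\mathbb C)$ with $SO_3$ of the Killing form. *Burnside's theorem*: an irreducible group $G\subset GL_n(\mathbb C)$ spans $M_n(\mathbb C)$ over $\mathbb C$. *Skolem–Noether*: an automorphism of a central simple algebra over its center is inner. *Wedderburn*: a four-dimensional central simple $k$-algebra that is not a division algebra is isomorphic to $M_2(k)$.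

**Lemma 1.** Let $G\subset GL_n(\mathbb C)$ be irreducible and let $k\subset\mathbb C$ be a field containing all traces of elements of $G$. Let $A$ be the $k$-span of $G$. Then $\dim_kA=n^2$, $A\otimes_k\mathbb C=M_n(\mathbb C)$, $A$ is central simple over $k$, and traces of elements of $A$ lie in $k$. If $n=2$ and $A$ contains a nonzero nilpotent, then $A\cong M_2(k)$.

*Proof.* By Burnside choose $\mathbf g_1,\dots,\mathbf g_{n^2}\in G$ forming a $\mathbb C$-basis of $M_n(\mathbb C)$. If $\mathbf g\in G$ and $\mathbf g=\sum c_i\mathbf g_i$, then $\operatorname{tr}(\mathbf g\mathbf g_j)=\sum_ic_i\operatorname{tr}(\mathbf g_i\mathbf g_j)$. The matrix $(\operatorname{tr}\mathbf g_i\mathbf g_j)$ has entries in $k$ and is invertible because the trace form is nondegenerate; so $c_i\in k$. Thus the $\mathbf g_i$ are a $k$-basis of $A$, which gives the first two claims; the trace claim is clear. An ideal $I$ of $A$ gives an ideal $I\otimes\mathbb C$ of $M_n(\mathbb C)$, so $I=0$ or $I=A$. A central element of $A$ commutes with $M_n(\mathbb C)$, so is a scalar matrix; elements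 of $A$ independent over $k$ are independent over $\mathbb C$, so the center is $k$. The last claim is Wedderburn's theorem, since a division algebra has no nonzero nilpotents. $\square$

**Lemma 2 (a special case of a theorem of Vinberg).** If $G\subset PGL_2(\mathbb C)$ is Zariski dense and $G_2\subset G$ has finite index, then $k(G_2)=k(G)$.

*Proof.* Let $G_1\subset G_2$ be a finite-index subgroup that is normal in $G$; it is Zariski dense. Since $k(G_1)\subset k(G_2)\subset k(G)$, it suffices to show $k(G)\subset k_1:=k(G_1)$. Let $A_1$ be the $k_1$-span of $\operatorname{Ad}(G_1)$ in $M_3(\mathbb C)$. Lemma 1 applies: $A_1$ is central simple over $k_1$ with $A_1\otimes\mathbb C=M_3(\mathbb C)$. For $\mathbf a\in A_1$ the traces of $\mathbf a,\mathbf a^2,\mathbf a^3$ lie in $k_1$, hence by Newton's formulas so does the characteristic polynomial, in particular $\det\mathbf a$; and if $\mathbf a$ is invertible, $\mathbf a^{-1}\in A_1$ by Cayley–Hamilton.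

Let $\mathbf g\in G$. As $G_1$ is normal, conjugation by $\operatorname{Ad}\mathbf g$ preserves $A_1$. By Skolem–Noether it equals conjugation by some $\mathbf a\in A_1^\times$. Then $\mathbf a^{-1}\operatorname{Ad}\mathbf g$ commutes with $A_1$, so with $M_3(\mathbb C)$, and $\operatorname{Ad}\mathbf g=\lambda\mathbf a$ with $\lambda\in\mathbb C^*$. Since $\operatorname{Ad}\mathbf g\in SO_3$, it has determinant 1 and the same trace as its inverse:
$$\lambda^3\det\mathbf a=1,\qquad \lambda\operatorname{tr}\mathbf a=\lambda^{-1}\operatorname{tr}\mathbf a^{-1}.$$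
If $\operatorname{tr}\mathbf a=0$, then $\operatorname{tr}\operatorname{Ad}\mathbf g=0\in k_1$. Otherwise $\lambda^2=\operatorname{tr}\mathbf a^{-1}/\operatorname{tr}\mathbf a$ and $\lambda^3$ lie in $k_1$, so $\lambda\in k_1$ and $\operatorname{tr}\operatorname{Ad}\mathbf g=\lambda\operatorname{tr}\mathbf a\in k_1$. $\square$

## 4. Hypergeometric groups with a parabolic generator do not give $\mathbb Q(\sqrt{13})$

The monodromy group of a Gauss equation is generated by two matrices, and the local monodromies have eigenvalue ratios that are roots of unity when the parameters are rational. If one generator is unipotent, the field $k$ is very restricted.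

**Lemma 3.** Let $C,D\in SL_2(\mathbb C)$ have no common invariant line, with $C\ne1$ unipotent. Put $y=\operatorname{tr}D$, $z=\operatorname{tr}CD$ and suppose $y^2=2+2\cos2\pi\mu$, $z^2=2+2\cos2\pi\nu$ with $\mu,\nu\in\mathbb Q$. Let $G$ be the image of $\langle C,D\rangle$ in $PGL_2(\mathbb C)$. Then $k(G)\subset\mathbb Q(y^2,z^2,yz)$, and $k(G)\ne\mathbb Q(\sqrt{13})$.

Examples. For $\mu=0$, $\nu=\frac13$ we get $y^2=4$, $z^2=1$, $yz=\pm2$, so $k(G)=\mathbb Q$. Real quadratic fields can occur: take $y^2=2+2\cos\frac{2\pi}5=\frac{3+\sqrt5}2$ and $z=0$, realized by $C=\begin{pmatrix}1&1\\0&1\end{pmatrix}$, $D=\begin{pmatrix}y&1/y\\-y&0\end{pmatrix}$; then $\sqrt5\in k(G)$. So it matters that we chose 13.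

*Proof.* **Step 1 (reduce to $y\neq0$).** Conjugate so that $C=\begin{pmatrix}1&1\\0&1\end{pmatrix}$. Then $z-y=\operatorname{tr}((C-1)D)$ is the lower left entry of $D$. If $y=z=0$, this entry is $0$ and $C,D$ share an invariant line, a contradiction. Replacing $(C,D)$ by $(C^{-1},CD)$ keeps the group and the hypotheses and interchanges $y$ and $z$. So we may assume $y\ne0$.

**Step 2 (show $k(G)\subset F_1:=\mathbb Q(y^2,yz)$ by finding an order that contains the group up to powers of $y$).** Put $D'=yD$ and $\mathcal A=F_1+F_1C+F_1D'+F_1CD'$. From $C^2=2C-1$, $D^2=yD-1$ and the identity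
$$CD+DC=(\operatorname{tr}D)C+(\operatorname{tr}C)D+\operatorname{tr}(CD)-\operatorname{tr}C\operatorname{tr}D$$
we get
$$C^2=2C-1,\qquad D'^2=y^2D'-y^2,\qquad D'C=-CD'+y^2C+2D'+(yz-2y^2).$$
All coefficients lie in $F_1$. The third relation moves every $C$ to the left of every $D'$, and the first two lower powers; so $\mathcal A$ is a ring. Traces on $\mathcal A$ lie in $F_1$, since $\operatorname{tr}1=\operatorname{tr}C=2$, $\operatorname{tr}D'=y^2$, $\operatorname{tr}CD'=yz$. Also $C^{-1}=2-C$ and $yD^{-1}=y^2-D'$ lie in $\mathcal A$. So a word $\mathbf g$ in $C^{\pm1},D^{\pm1}$ with $q$ letters $D^{\pm1}$ satisfies $y^q\mathbf g\in\mathcal A$. Hence $y^{2q}(\operatorname{tr}\mathbf g)^2\in F_1$, and since $0\ne y^2\in F_1$, $(\operatorname{tr}\mathbf g)^2\in F_1$. By (6), $k(G)\subset F_1\subset\mathbb Q(y^2,z^2,yz)$.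

**Step 3 (exclude $K=\mathbb Q(\sqrt{13})$ by listing values).** Suppose $k(G)=K$. By (6), $y^2,z^2\in K$, so $2\cos2\pi\mu\in K$. Let $\mu$ have denominator $n$. Then $\mathbb Q(\cos2\pi\mu)=\mathbb Q(\zeta_n)^+$ has degree $1$ if $n\le2$ and $\varphi(n)/2$ if $n\ge3$. If it were quadratic, then $\varphi(n)=4$, so $n\in\{5,8,10,12\}$ and the field is $\mathbb Q(\sqrt5),\mathbb Q(\sqrt2),\mathbb Q(\sqrt5),\mathbb Q(\sqrt3)$ respectively, never $K$. So the algebraic integer $2\cos2\pi\mu$ is rational, hence an integer in $[-2,2]$, and $y^2\in\{0,1,2,3,4\}$. Likewise $z^2$. Thus $(yz)^2\in\{0,1,2,3,4,6,8,9,12,16\}$, and by Step 2 $K\subset\mathbb Q(yz)$, which is contained in one of $\mathbb Q(\sqrt2),\mathbb Q(\sqrt3),\mathbb Q(\sqrt6)$. This is impossible. $\square$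

So it suffices to show that $(\mathcal L)$ is globally bounded, that its monodromy group $\Gamma$ is Zariski dense and contains a nontrivial unipotent local monodromy, and that its adjoint trace field is $\mathbb Q(\sqrt{13})$. All of this comes from realizing the solutions of $(\mathcal L)$ as periods of curves of genus 2: the residue formula for a period gives integrality, and the homology, a $\mathbb Q$-space of dimension 4 mapping to a solution space of dimension 2, controls the traces.

## 5. The quintics $f(x,t)$ and the conic $w^2=13h(x)$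

Put $g=x^2-13x+13$, $h=x^2+260x+52$ and $f=f_0+tf_1+t^2f_2$ with
$$f_0=xg^2=x^5-26x^4+195x^3-338x^2+169x,\quad f_1=65x^3-4134x^2-17238x+1352,\quad f_2=1053(x-104).$$
We want to know how the five roots of $f(\cdot,t)$ collide.

**Step 1 (an identity that parametrizes $\{f=0\}$).** We claim
$$f_1^2-4f_0f_2=13h^3. \tag{7}$$
Divide by 13. With $\varphi=f_1/13=5x^3-318x^2-1326x+104$, the coefficients of $13\varphi^2$ (from $x^6$ down) are $325,-41340,1142232,10976888,21997716,-3585504,140608$, and those of $\frac4{13}f_0f_2=324x(x-104)g^2$ are $324,-42120,939276,-6680232,11444004,-5694624,0$. The difference is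
$$x^6+780x^5+202956x^4+17657120x^3+10553712x^2+2109120x+140608,$$
and this is $h^3$, computed from $h^2=x^4+520x^3+67704x^2+27040x+2704$.

**Step 2 (factor the quintic at $t_+$, to see two double roots there).** We claim
$$f(x,t_+)=(x-c_+)(x-a_+)^2(x-b_+)^2,\quad a_+=78+20s,\ b_+=-130-36s,\ c_+=130+32s. \tag{8}$$
Both sides equal
$$\begin{aligned}&x^5-26x^4-(59800+16640s)x^3+(3815344+1058304s)x^2\\&+(1810114384+502035456s)x-(186598416160+51753089024s).\end{aligned}$$
For the left side insert $t_+=-(923+256s)$ and $t_+^2=1703897+472576s$. For the right side, $(x-a_+)(x-b_+)=x^2+p_1x+q_1$ with $p_1=52+16s$, $q_1=-(19500+5408s)$; its square is $x^4+2p_1x^3+(p_1^2+2q_1)x^2+2p_1q_1x+q_1^2$ with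
$$p_1^2+2q_1=-(32968+9152s),\quad 2p_1q_1=-(4277728+1186432s),\quad q_1^2=760454032+210912000s,$$
and multiplying by $x-c_+$ gives the stated polynomial. Replacing $s$ by $-s$ gives the factorization at $t_-$. The roots of $h$ are $-130\pm36s$ (as $130^2-52=16848=36^2\cdot13$). So $h(b_+)=0$ and $h(a_+)\neq0$.

**Step 3 (compute the degree of $t$ on the conic).** Let $\mathcal C$ be the smooth projective conic $w^2=13h(x)$, and let $t=\dfrac{-f_1+wh}{2f_2}$, a rational function on $\mathcal C$. By (7), $4f_2f=(2f_2t+f_1)^2-13h^3$, and on $\mathcal C$ we have $(wh)^2=13h^3$; so $f(x,t)=0$ on $\mathcal C$.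

Poles of $t$: at each of the two points with $x=\infty$ we have $w\sim\pm sx$, so $-f_1+wh\sim(-65\pm s)x^3$ and $2f_2\sim2106x$, a pole of order 2. At $x=104$ we have $h(104)=37908\ne0$ and $f_1^2=13h^3=(wh)^2\ne0$. At the point over $104$ with $wh=-f_1$ there is a simple pole; at the point with $wh=f_1$, numerator and denominator both vanish and $t$ is finite, since $f_2$ has a simple zero there. So $\deg t=2+2+1=5$, and the ramification over $t=\infty$ is $1+1=2$.

**Step 4 (root multiplicities are ramification indices).** Since $w=(2f_2t+f_1)/h$, we have $\mathbb C(\mathcal C)=\mathbb C(x,t)$, of degree 5 over $\mathbb C(t)$. So $f$, monic of degree 5 in $x$, is the characteristic polynomial of $x$ over $\mathbb C(t)$. All poles of $x$ are poles of $t$. Hence for finite $t_0$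
$$f(x,t_0)=\prod_{q\in t^{-1}(t_0)}(x-x(q))^{e_q}.$$
Distinct $q,q'$ over $t_0$ have $x(q)\ne x(q')$. Otherwise $q=(x,w)$, $q'=(x,-w)$ with $w\ne0$. If $x\ne104$, then $wh=2f_2t_0+f_1=-wh$, so $h=0$ and $w=0$, a contradiction. If $x=104$, one of the two points is a pole of $t$, a contradiction.

**Step 5 (locate all collisions).** Riemann–Hurwitz for $t:\mathcal C\to\mathbb P^1$ gives total ramification $2\cdot5-2=8$. Over each of $0$ (as $f_0=xg^2$), $t_+,t_-$ (by (8)) and $\infty$ it is at least 2. So it is exactly 2 over each of these and 0 elsewhere. Therefore $f(\cdot,t_0)$ has distinct roots for $t_0\in B:=\mathbb C\setminus\{0,t_+,t_-\}$, and for $t_0\in\{0,t_\pm\}$ it has exactly two double roots and one simple root.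

**Step 6 (how fast the roots collide).** Near a double root $x_0$ at $t_0$ let $x_\pm(t)$ be the colliding roots, $\tau=t-t_0$, and $n:=\operatorname{ord}_\tau(x_+-x_-)^2\ge1$, the *order* of the node.

If $h(x_0)\ne0$, then $x$ is a local coordinate on $\mathcal C$ at the corresponding point, where $e_q=2$, so $\tau=\kappa(x-x_0)^2+\cdots$ with $\kappa\ne0$ and $(x_+-x_-)^2=4\tau/\kappa+\cdots$, so $n=1$. This applies to both nodes at $t=0$ (at a root of $g$, $h=h-g=39(7x+1)\ne0$, because $g(-\frac17)\neq0$) and to the node $a_+$ at $t_+$.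

At $x_0=b_+$ we have $w=0$, so $w$ is a local coordinate, and with $v=w^2$, $x=b_++\frac{v}{13h'(b_+)}+O(v^2)$ is a holomorphic function of $v$; here $h'(b_+)=-72s\ne0$. Since $wh=w^3/13$,
$$\tau=G(v)+w^3k(v),\qquad k(0)=\frac1{26f_2(b_+)}\ne0,\qquad G(v)=\kappa v+\cdots,$$
with $\kappa\ne0$ because $e_q=2$. Put $\tau=u^2$. Then $w=\kappa^{-1/2}u+O(u^2)$, and
$$v(u)=G^{-1}(u^2-w^3k)=G^{-1}(u^2)-\kappa^{-5/2}k(0)u^3+O(u^4).$$
The two roots correspond to $\pm u$. The odd part gives $v(u)-v(-u)=-2\kappa^{-5/2}k(0)u^3+O(u^5)$. Moreover $v(u)^j-v(-u)^j$ for $j\ge2$ is divisible by $v(u)-v(-u)$ with a quotient that is $O(u^2)$, so it is $O(u^5)$. Hence $x_+-x_-=\mathrm{const}\cdot u^3+O(u^5)$ with nonzero constant, and $n=3$.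

So the node orders are
$$(n_1,n_2)=(1,1)\ \text{at }t=0,\qquad(1,3)\ \text{at }t_+\text{ and, by conjugation, at }t_-. \tag{9}$$
The mismatch between $1\cdot1$ and $1\cdot3$ will later produce $\sqrt{13}$ as a trace.

**Step 7 (behavior at $t=\infty$).** With $t=\sigma^{-2}$, $x=X/\sigma$ we have $\sigma^5f=F_\sigma(X)$, polynomial in $\sigma,X$: the three summands give $X^5-26\sigma X^4+\cdots$, $65X^3-4134\sigma X^2-\cdots$ and $1053X-109512\sigma$. So $F_0=X^5+65X^3+1053X$, with distinct roots since $65^2-4\cdot1053=13\ne0$ and $1053\ne0$.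

## 6. Annuli at colliding roots and the local monodromy on homology

For $t\in B$ let $X_t$ be the curve $y^2=f(x,t)$ of genus 2, with one point at infinity. Fix $t_0\in\{0,t_\pm\}$. We describe $X_t$ near $t_0$ concretely, once, and use it for both topology and growth of periods.

**Step 1 (cut out two annuli).** At the $i$-th double root $x_0$ put $m=\frac{x_++x_-}2$, $d=\frac{(x_+-x_-)^2}4$. These are holomorphic in $\tau$, $m(0)=x_0$, $d=\mathrm{const}\cdot\tau^{n_i}(1+\cdots)$ with nonzero constant. Fix a small $r>0$. For $|x-x_0|<2r$ and $|\tau|$ small, $f/((x-m)^2-d)$ is holomorphic without zeros, so it is the square of a holomorphic nowhere vanishing $\eta(x,\tau)$, and $y=Y\eta$ with $Y^2=(x-m)^2-d$. For $\tau\ne0$ this piece of $X_t$ is uniformized by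
$$x-m=\tfrac12\Big(p+\frac dp\Big),\qquad Y=\tfrac12\Big(p-\frac dp\Big),\qquad \frac{dx}Y=\frac{dp}p,\qquad x^j\frac{dx}y=\phi_j(x,\tau)\frac{dp}p, \tag{10}$$
with $\phi_j=x^j/\eta$ holomorphic and bounded (after shrinking). Let $A_i(\tau)=\{|d|/r\le|p|\le r\}$. There $|x-m|\le\frac12(r+|d|/r)\le r$, so we stay in the region above. The points $p$ and $d/p$ have the same $x$; the circles $|p|=r$ and $|p|=|d|/r$ both map onto the ellipse $x=m+\frac12(re^{i\vartheta}+\frac dre^{-i\vartheta})$, which tends to the circle $|x-x_0|=r/2$ as $\tau\to0$, and which encloses $x_\pm=m\pm\sqrt d$ (where $p=\pm\sqrt d$). Let $\gamma_i$ be the circle $|p|=r$, positively oriented.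

The closed complement $U(\tau)$ of $A_1\cup A_2$ is the part of $X_t$ over the exterior of the two ellipses. It is a double cover branched at the simple root and at $\infty$, hence connected, and it is a topologically trivial family over a full disc $|\tau|<\rho$, *including* $\tau=0$.

**Step 2 (decompose cycles).** On $A_i$ mark the points $p=r$ and $p=d/r$. Both lie over $x=m+\frac12(r+\frac dr)$, which is holomorphic in $\tau$; they are points of $\partial U(\tau)$ that move continuously over the whole disc $|\tau|<\rho$. Choose a branch of $\log d$ and let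
$$c_i:\quad p=d^{\,1-\lambda}r^{2\lambda-1},\quad0\le\lambda\le1, \tag{11}$$
a *crossing arc* from $p=d/r$ to $p=r$. Every homology class on $X_t$ is represented by a sum of crossing arcs, possibly reversed, and paths in $U(\tau)$ avoiding $\infty$ that are closed or have marked endpoints. Indeed, make a cycle transverse to the boundary circles and slide its intersections with them to the marked points. A piece inside $A_i$ is then homotopic to a power of a boundary circle, or to $c_i^{\pm1}$ combined with such a power, and the boundary circles lie in $U(\tau)$.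

**Step 3 (independence of $\gamma_1,\gamma_2$).** Since $U(\tau)$ is connected, there is a closed curve consisting of $c_i$ and a path in $U(\tau)$. It meets $\gamma_i$ once and $\gamma_j$ ($j\ne i$) not at all. So $\gamma_1,\gamma_2$ are independent in $H_1$. They are disjoint, so they span a Lagrangian subspace.

**Step 4 (local monodromy).** Let $t$ go once around $t_0$. The paths in $U(\tau)$ return to themselves up to homotopy, because the family is trivial over the full disc. The arc $c_i$ is continued by (11) with $\log d$ replaced by $\log d+2\pi i\,n_i$. In the coordinate $\log p$, the old arc goes from $\log d-\log r$ to $\log r$, the new one from $\log d-\log r+2\pi in_i$ to $\log r$. New minus old changes $\log p$ by $-2\pi in_i$, so it is $-n_i\gamma_i$. The number of crossing arcs $c_i$ in a cycle $\alpha$, counted with sign, is $\langle\alpha,\gamma_i\rangle$ up to a sign that depends only on orientation conventions. So the local monodromy on $H_1$ is $1+N$ with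
$$N(\alpha)=\epsilon_0\sum_in_i\langle\alpha,\gamma_i\rangle\gamma_i\quad(\epsilon_0=\pm1),\qquad N^2=0,\qquad\ker N=\operatorname{im}N=\langle\gamma_1,\gamma_2\rangle. \tag{12}$$
Here $\ker N=\langle\gamma_1,\gamma_2\rangle^\perp=\langle\gamma_1,\gamma_2\rangle$ because the span is Lagrangian and the $\gamma_i$ are independent, and then $\operatorname{im}N$ has dimension $4-2=2$.

## 7. The periods of $dx/y$ satisfy $(\mathcal L)$

For $\gamma\in H_1$ put $\Pi_{\gamma,i}(t)=\int_\gamma\omega_i$, $\omega_i=x^idx/y$, $0\le i\le3$. A differential is *of the second kind* if it is meromorphic with zero residues. At $\infty$ put $x=\zeta^{-2}$; then up to a common sign $y=\zeta^{-5}(1+O(\zeta^2))$, a series in $\zeta^2$ times $\zeta^{-5}$, and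
$$\omega_i=-2\zeta^{2-2i}(1+O(\zeta^2))\,d\zeta$$
with only even powers of $\zeta$. So the $\omega_i$ are of the second kind, with poles only at $\infty$ (example: $\omega_2=-2(\zeta^{-2}+\cdots)d\zeta$). Let $\Pi$ be the $4\times4$ matrix whose rows belong to a symplectic basis of cycles, and $\Pi_0$ its column $i=0$.

**Step 1 ($\det\Pi$ is a nonzero constant).** This lets us invert $\Pi$. Riemann's bilinear relation says, for differentials $\omega,\eta$ of the second kind and a symplectic basis $A_k,B_k$,
$$\sum_k\Big(\int_{A_k}\!\omega\int_{B_k}\!\eta-\int_{B_k}\!\omega\int_{A_k}\!\eta\Big)=2\pi i\sum_q\operatorname{Res}_q\Big(\big(\textstyle\int\omega\big)\eta\Big).$$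
Taking determinants, $\det(\Pi)^2=(2\pi i)^4\det J$ with $J_{ij}=\operatorname{Res}_\infty\big((\int\omega_i)\omega_j\big)$. Now $(\int\omega_i)\omega_j=\frac4{3-2i}\zeta^{5-2i-2j}(1+O(\zeta^2))d\zeta$. So $J_{ij}=0$ for $i+j<3$ and $J_{ij}=\frac4{3-2i}$ for $i+j=3$. The reversal permutation of four indices is even, so $\det J=\frac43\cdot4\cdot(-4)\cdot(-\frac43)=\frac{256}9$, independent of $t$.

**Step 2 (behavior at $t_0\in\{0,t_\pm\}$).** Put $\ell=\frac{\log\tau}{2\pi i}$ and let $N$ also denote the matrix of (12) acting on the rows of $\Pi$. We claim: in sectors of bounded $\arg\tau$, $\Pi=O(\log\frac1{|\tau|})$; and $\widetilde\Pi:=\exp(-\ell N)\Pi$ is holomorphic at $\tau=0$ with $\det\widetilde\Pi$ a nonzero constant.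

Growth: a decomposition as in Section 6, Step 2, made at one $\tau$, persists under transport in the sector. The paths in $U(\tau)$ move in a continuous family over a full disc and avoid $\infty$, so their integrals are bounded. On a crossing arc, (10) and (11) give $\frac{dp}p=\log(r^2/d)\,d\lambda$, so the integral is at most $\sup|\phi_j|\cdot|\log(r^2/d)|=O(\log\frac1{|\tau|})$. Conclusion: going once around $t_0$ replaces $\Pi$ by $(1+N)\Pi=\exp(N)\Pi$ and $\ell$ by $\ell+1$, so $\widetilde\Pi$ is single-valued. It is $O(\log^2\frac1{|\tau|})$, so the singularity is removable. Finally $\det\widetilde\Pi=\det\Pi$.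

**Step 3 (all $\Pi_{\gamma,0}$ satisfy $(Py')'+(\frac{15}{16}t+c)y=0$ for some constant $c$).** Let $L_0y=(Py')'+\frac{15}{16}ty$, $\Phi=L_0\Pi_0$ and $\mathbf c=\Pi^{-1}\Phi=(c_0,\dots,c_3)^T$, that is, $\Phi=\sum_ic_i\Pi_i$ in terms of the columns of $\Pi$. Going around a loop multiplies $\Pi$ and $\Phi$ from the left by the same constant matrix, so $\mathbf c$ is single-valued and holomorphic on $B$. We show that $\mathbf c=(\text{const},0,0,0)$.

*At $t_0\in\{0,t_\pm\}$.* Write $P=\tau P^*$. For holomorphic $v$, since $P\ell'=\frac{P^*}{2\pi i}$,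
$$L_0(\ell v)=\ell L_0v+\tfrac1{2\pi i}\big(P^{*\prime}v+2P^*v'\big).$$
Apply this to $\Pi_0=\widetilde\Pi_0+\ell N\widetilde\Pi_0$: we get $\Phi=(1+\ell N)L_0\widetilde\Pi_0+e$ with $e$ holomorphic and with values in the image of $N$. So $Ne=0$, $e=\exp(\ell N)e$ and $\Phi=\exp(\ell N)(L_0\widetilde\Pi_0+e)$. Hence $\mathbf c=\widetilde\Pi^{-1}(L_0\widetilde\Pi_0+e)$ is holomorphic at $t_0$. The $c_i$ are entire.

*At $\infty$.* With $t=\theta^2$, $\sigma=1/\theta$, $x=\theta X$, $y=\theta^{5/2}Y$, Section 5, Step 7 gives $Y^2=F_\sigma(X)$ and $\Pi_{\gamma,i}=\theta^{i-3/2}\widehat\Pi_{\gamma,i}(\sigma)$, where $\widehat\Pi$ is the period matrix of this family, which is smooth near $\sigma=0$. So $\widehat\Pi$ is holomorphic at $\sigma=0$, and invertible there, since $\sum_i(i-\frac32)=0$ and so $\det\widehat\Pi=\det\Pi$. In particular $\Pi_{\gamma,0}=\sum_{j\ge0}h_jt^{-3/4-j/2}$. Now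
$$L_0t^{-e}=\big(e^2-2e+\tfrac{15}{16}\big)t^{1-e}+O(t^{-e})=\big(e-\tfrac34\big)\big(e-\tfrac54\big)t^{1-e}+O(t^{-e}). \tag{13}$$
So the leading contributions of $j=0$ and $j=1$ vanish, and $\Phi=O(t^{-3/4})=O(\theta^{-3/2})$. From $\Phi=\Pi\mathbf c$ we get $(\theta^{i-3/2}c_i)_i=\widehat\Pi^{-1}\Phi=O(\theta^{-3/2})$, i.e. $c_i=O(\theta^{-i})$. By Liouville, $c_0$ is constant and $c_1=c_2=c_3=0$. So $L_0\Pi_0=c_0\Pi_0$; take $c=-c_0$.

**Step 4 ($c=\frac{7605}{16}$, by one residue computation at $t=0$).** Let $a=\frac{13+3s}2$, $b=\frac{13-3s}2$ be the roots of $g$. With the branch $f^{1/2}=x^{1/2}g$ at $t=0$ put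
$$I_a(t)=\frac1{2\pi i}\oint_{x\approx a}f^{-1/2}dx,$$
over a small fixed circle around $a$, and similarly $I_b$. Each circle encloses two roots of $f$, so $f^{1/2}$ is single-valued on it; $I_a,I_b$ are holomorphic at $t=0$ and are constant multiples of the periods of $dx/y$ over the cycles $\gamma_a,\gamma_b$ of Section 6. Since $g'(a)=3s$,
$$I_a(0)=\operatorname{Res}_{x=a}x^{-1/2}g^{-1}dx=\frac{a^{-1/2}}{3s}\ne0,\qquad I_a'(0)=-\tfrac12\operatorname{Res}_{x=a}f_1x^{-3/2}g^{-3}dx. \tag{14}$$
To evaluate the second residue we reduce the pole modulo an exact form. Let $\Lambda=5x^3-91x^2+301x+64$. Then $2x\Lambda'-\Lambda=25x^3-273x^2+301x-64$ and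
$$(2x\Lambda'-\Lambda)g-4x\Lambda g'=-15x^5+390x^4-2965x^3+7614x^2+8073x-832,$$
$$8f_1=-195\,xg^2-13\big[(2x\Lambda'-\Lambda)g-4x\Lambda g'\big],$$
$$d\big(\Lambda x^{-1/2}g^{-2}\big)=\tfrac12x^{-3/2}g^{-3}\big[(2x\Lambda'-\Lambda)g-4x\Lambda g'\big]dx.$$
(For the second line: the right side is $-195x^5+5070x^4-38025x^3+65910x^2-32955x$ plus $195x^5-5070x^4+38545x^3-98982x^2-104949x+10816$, which is $520x^3-33072x^2-137904x+10816=8f_1$.) Hence
$$f_1x^{-3/2}g^{-3}dx=-\tfrac{195}8x^{-1/2}g^{-1}dx-\tfrac{13}4\,d\big(\Lambda x^{-1/2}g^{-2}\big),$$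
and the exact form has residue $0$, so $I_a'(0)=\frac{195}{16}I_a(0)$. The equation of Step 3 at $t=0$ reads $P'(0)I_a'(0)+cI_a(0)=0$ with $P'(0)=-39$. So $c=39\cdot\frac{195}{16}=\frac{7605}{16}=\frac{15}{16}\cdot507$.

Comparing with (4): **Proposition 1.** All periods $\int_\gamma dx/y$ satisfy $(\mathcal L)$.

## 8. Integrality of the scaled series

**Proposition 2.** Let $y=\sum u_nt^n$ be the power series solution of $(\mathcal L)$ with $u_0=1$, and let $C=4^3\cdot13^3\cdot39^4$. Then $C^nu_n\in\mathbb Z$ for all $n$, and $(\mathcal L)$ is globally bounded.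

*Proof.* **Step 1 (expand the period).** By uniqueness $y=I_a(t)/I_a(0)$. It converges near $0$, and $u_n\in\mathbb Q$ by (5). Write
$$f^{-1/2}=x^{-1/2}g^{-1}\Big(1+\frac{tf_1+t^2f_2}{xg^2}\Big)^{-1/2}=\sum_k\tbinom{-1/2}k\,x^{-k-1/2}g^{-2k-1}(tf_1+t^2f_2)^k .$$
The coefficient of $t^n$ in $(tf_1+t^2f_2)^k$ is $\binom k{n-k}f_1^{2k-n}f_2^{n-k}$. Put $z=x-a$; as $a-b=3s$, $g=z(z+3s)=3sz(1+\frac z{3s})$, and the residue at $z=0$ is a coefficient of $z^{2k}$:
$$I_a(0)\,u_n=\sum_{n/2\le k\le n}\tbinom{-1/2}k\tbinom k{n-k}\,[z^{2k}]\;f_1^{2k-n}f_2^{\,n-k}\,a^{-k-\frac12}\big(1+\tfrac za\big)^{-k-\frac12}(3s)^{-2k-1}\big(1+\tfrac z{3s}\big)^{-2k-1}.$$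

**Step 2 (bound denominators).** As $(1-4x)^{-1/2}\in\mathbb Z[[x]]$ has constant term 1, $(1+4x)^{\alpha/2}\in\mathbb Z[[x]]$ for every $\alpha\in\mathbb Z$, i.e. $\binom{\alpha/2}j\in4^{-j}\mathbb Z$. So $\binom{-1/2}k\in4^{-k}\mathbb Z$ and $\binom{-k-1/2}j\in4^{-j}\mathbb Z$. Further $f_1,f_2\in\mathcal O_K[z]$ because $a\in\mathcal O_K$; $a^{-1}=b/13$ with $b\in\mathcal O_K$, since $ab=13$; and $(3s)^{-1}=s/39$. Divide by $I_a(0)=a^{-1/2}(3s)^{-1}$. The contribution using $(z/a)^j(z/3s)^l$ with $j+l\le2k$ lies in
$$4^{-k-j}\,13^{-k-j}\,39^{-2k-l}\,\mathcal O_K\subset4^{-3k}\,13^{-3k}\,39^{-4k}\,\mathcal O_K,\qquad k\le n.$$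
So $C^nu_n\in\mathcal O_K\cap\mathbb Q=\mathbb Z$, and $y(Cx)\in\mathbb Z[[x]]$ is a CIS solution of the scaled equation. $\square$

## 9. The trace field of the monodromy group is $\mathbb Q(\sqrt{13})$

Fix a base point in $B$. Let $\mathrm{Sol}$ be the solution space of $(\mathcal L)$ there, $\Gamma\subset GL(\mathrm{Sol})$ the monodromy group, $H=H_1(X,\mathbb Q)$ for the curve $X$ over the base point, and
$$\mathcal P:H\to\mathrm{Sol},\qquad\gamma\mapsto\int_\gamma dx/y,$$
which is equivariant for $\pi_1(B)$. The Wronskian of $(\mathcal L)$ is $\mathrm{const}/P$, which is single-valued, so $\Gamma\subset SL(\mathrm{Sol})$. The group $\Gamma$ is generated by local monodromies $T_0,T_+,T_-$ around $0,t_+,t_-$.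

**Step 1 (a basis; unipotence).** We show that $\mathcal P(H)$ spans $\mathrm{Sol}$, that $T_0,T_\pm$ are unipotent, and that $T_0\ne1$. We have $\mathcal P(\gamma_a)\neq0$ since $I_a(0)\ne0$. Choose $\delta\in H$ with $\langle\delta,\gamma_a\rangle=1$, $\langle\delta,\gamma_b\rangle=0$. By (12) and (9), $(T_0-1)\mathcal P(\delta)=\pm\mathcal P(\gamma_a)$ and $(T_0-1)\mathcal P(\gamma_a)=0$. So $\mathcal P(\delta),\mathcal P(\gamma_a)$ are a basis of $\mathrm{Sol}$ and $T_0\ne1$. Unipotence holds because $(T-1)^2\mathcal P=\mathcal PN^2=0$ for each local monodromy $T$.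

**Step 2 ($\Gamma$ is irreducible and Zariski dense in $SL_2$; the same for finite-index subgroups).** An invariant line would be $\ker(T_0-1)=\mathbb C I_a$, as $T_0\ne1$ is unipotent. The unipotents $T_\pm$ act trivially on it, so $I_a$ is single-valued on $B$. It is holomorphic at $0$ and $O(\log\frac1{|\tau|})$ at $t_\pm$ by Section 7, Step 2, hence entire; and it is $O(|t|^{-3/4})$ at $\infty$ by Section 7, Step 3. So $I_a=0$, a contradiction. Next, the Zariski closure of $\Gamma$ contains the closure of $\langle T_0\rangle$, a unipotent one-parameter group, which lies in the identity component. If this component were a proper subgroup of $SL_2$, it would be that one-parameter group or a Borel subgroup; each has a unique invariant line, which would be preserved by $\Gamma$ since the identity component is normal. This contradicts irreducibility. So the closure is $SL_2$. Since $SL_2$ is connected, every finite-index subgroup of $\Gamma$ is Zariski dense, hence irreducible.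

**Step 3 ($\mathcal P$ is injective, and $\mathcal P(H)\cap\mathbb C\mathcal P(\gamma_a)=\mathcal P(\gamma_a)K$).** Here the quadratic field enters. $I_a,I_b$ are power series solutions at $0$, so they are proportional. Since $g'(b)=-g'(a)$, (14) gives
$$\Big(\frac{I_b(0)}{I_a(0)}\Big)^2=\frac ab=\frac{a^2}{13}=\frac{11+3s}2=\varepsilon^2,\qquad\text{so}\quad\mathcal P(\gamma_b)=\pm\varepsilon\,\mathcal P(\gamma_a).$$
As $\varepsilon\notin\mathbb Q$, $\mathcal P$ is injective on $\ker N=\mathbb Q\gamma_a+\mathbb Q\gamma_b$, with $N$ taken at $t=0$. If $\ker\mathcal P\ne0$, the unipotent monodromy at $0$ would have a nonzero fixed vector in the stable subspace $\ker\mathcal P$, that is, in $\ker\mathcal P\cap\ker N=0$, a contradiction. So $\mathcal P$ is injective. Finally $\mathbb C\mathcal P(\gamma_a)=\ker(T_0-1)$, so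
$$\mathcal P(H)\cap\mathbb C\mathcal P(\gamma_a)=\mathcal P(H)^{T_0}=\mathcal P(\ker N)=\mathcal P(\gamma_a)(\mathbb Q+\mathbb Q\varepsilon)=\mathcal P(\gamma_a)K.$$

**Step 4 ($k_0:=\mathbb Q(\operatorname{tr}\Gamma)\subset K$).** For $\mathbf g\in\Gamma\subset SL_2$ we have $\mathbf g+\mathbf g^{-1}=\operatorname{tr}(\mathbf g)\cdot1$, so the scalar $\operatorname{tr}\mathbf g$ preserves $\mathcal P(H)$. It also preserves $\mathbb C\mathcal P(\gamma_a)$, so it preserves $\mathcal P(\gamma_a)K$ by Step 3. Hence $\operatorname{tr}\mathbf g\in K$.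

**Step 5 ($k_0\ne\mathbb Q$, so $k_0=K$).** We assume rational traces and derive that a product of node orders at $0$ and at $t_+$ agree up to squares. Suppose $k_0=\mathbb Q$, and let $R$ be the $\mathbb Q$-span of $\Gamma$. It contains the nonzero nilpotent $T_0-1$, so $R\cong M_2(\mathbb Q)$ by Lemma 1. Let $V$ be its simple module, $\dim_{\mathbb Q}V=2$; $\Gamma$ acts on $V$ through $SL(V)$, absolutely irreducibly. Now $H\cong\mathcal P(H)$ is an $R$-module with $\dim_{\mathbb Q}H=4$, so $H\cong V\otimes_{\mathbb Q}E$ with $\dim E=2$ and $\Gamma$ acting on $V$ alone. By Schur's lemma the invariant bilinear forms on $V$ are the multiples of $\det$. So the intersection form, which is invariant, alternating and nondegenerate, is $\det\otimes S$ with $S$ a bilinear form on $E$ that is symmetric and nondegenerate.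

Take $t_0\in\{0,t_+\}$. Then $N=n\otimes1$, where $n$ is a nonzero nilpotent on $V$, so $n(v)=\kappa\det(v,v_0)v_0$ with $\kappa\in\mathbb Q^*$, $v_0\ne0$. Since $\ker N=v_0\otimes E$, (12) gives $\gamma_i=v_0\otimes\alpha_i$ with $\alpha_1,\alpha_2$ a basis of $E$. Evaluate (12) on $v\otimes\alpha$ with $\det(v,v_0)=1$:
$$\kappa\alpha=\epsilon_0\sum_in_iS(\alpha,\alpha_i)\alpha_i\qquad\text{for all }\alpha\in E.$$
Put $\alpha=\alpha_1,\alpha_2$: $S(\alpha_1,\alpha_2)=0$ and $S(\alpha_i,\alpha_i)=\epsilon_0\kappa/n_i$. Hence $\operatorname{disc}S=\kappa^2/(n_1n_2)\in n_1n_2\,\mathbb Q^{*2}$. By (9) this is $\mathbb Q^{*2}$ at $t=0$ and $3\,\mathbb Q^{*2}$ at $t_+$. But $S$ does not depend on $t_0$, and 3 is not a square: contradiction. So $k_0=K$.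

**Step 6 (the adjoint trace field of $\Gamma$ is also $K$).** Let $\overline\Gamma$ be the image of $\Gamma$ in $PGL_2$. By (6) and Step 5, $k(\overline\Gamma)$ is $\mathbb Q$ or $K$. Suppose it is $\mathbb Q$. By Lemma 1 the $K$-span of $\Gamma$ is isomorphic to $M_2(K)$; extended to $\mathbb C$ this isomorphism is inner by Skolem–Noether, so after conjugation $\Gamma\subset SL_2(K)$. Let $\iota$ be the nontrivial automorphism of $K$, and $\Gamma^\iota$ the conjugate group. Extending $\iota$ to $\mathbb C$ shows that $\Gamma^\iota$ is Zariski dense too. Now $\operatorname{Ad}(\mathbf g)$ and $\operatorname{Ad}(\mathbf g^\iota)$ are irreducible representations of $\Gamma$ on $\mathfrak{sl}_2(\mathbb C)$ with equal traces (the traces are rational), so they are isomorphic. The invariant quadratic form of an irreducible representation is unique up to scalars, so the isomorphism can be scaled to preserve the Killing form; up to sign it then lies in $SO_3=\operatorname{Ad}(PGL_2(\mathbb C))$. So there is a matrix $M$ with $\operatorname{Ad}(\mathbf g^\iota)=\operatorname{Ad}(M\mathbf gM^{-1})$,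 that is, $\mathbf g^\iota=\chi(\mathbf g)M\mathbf gM^{-1}$ with a character $\chi:\Gamma\to\{\pm1\}$. For $\mathbf g\in\{T_0,T_+,T_-\}$ both $\mathbf g^\iota$ and $M\mathbf gM^{-1}$ have trace 2, so $\chi(\mathbf g)=1$. These generate $\Gamma$, so $\chi=1$, hence $\iota(\operatorname{tr}\mathbf g)=\operatorname{tr}\mathbf g$ for all $\mathbf g$, and $k_0=\mathbb Q$: a contradiction to Step 5. Therefore
$$k(\overline\Gamma)=K=\mathbb Q(\sqrt{13}). \tag{15}$$

## 10. Comparing $(\mathcal L)$ with a Gauss equation

Global boundedness in Theorem 1 is Proposition 2. Now the solutions.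

**Step 1 (no algebraic solution).** An algebraic solution $\ne0$ has a finite $\Gamma$-orbit. The orbit spans $\mathrm{Sol}$ by irreducibility, so $\Gamma$, which acts faithfully on $\mathrm{Sol}$, would embed in the permutations of a finite set and be finite. But $T_0$ is a nontrivial unipotent, of infinite order.

**Step 2 (set up a hypothetical hypergeometric solution).** Suppose $S=e^{\int r}(r_0F(\psi)+r_1F'(\psi))\ne0$ is a solution, with $F$ any branch of ${}_2F_1(\alpha_1,\alpha_2;\beta_1;z)$. Let $HE$ be the Gauss equation
$$z(1-z)F''+(\beta_1-(\alpha_1+\alpha_2+1)z)F'-\alpha_1\alpha_2F=0,$$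
with singular points $0,1,\infty$ and exponent differences, up to sign, $1-\beta_1$, $\beta_1-\alpha_1-\alpha_2$, $\alpha_1-\alpha_2$. Let $\Delta$ be its monodromy group. Let $\mathcal D$ be a smooth projective connected curve with a map $\pi:\mathcal D\to\mathbb P^1_t$ and $r,r_0,r_1,\psi\in\mathbb C(\mathcal D)$. Let $S_0\subset\mathbb P^1_t$ be a finite set containing $0,t_\pm,\infty$, the branch points of $\pi$, and the $\pi$-images of the poles of $r,r_0,r_1,\psi$ and of $\psi^{-1}\{0,1,\infty\}$. Put $\mathcal D^\circ=\pi^{-1}(\mathbb P^1\setminus S_0)$ and fix a base point in it. On $\mathcal D^\circ$ everything is holomorphic, $\pi$ is an unramified covering of $\mathbb P^1\setminus S_0$, and $\psi$ avoids $0,1,\infty$.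

**Step 3 (an isomorphism of solution spaces).** For a local solution $G$ of $HE$ put $\Phi(G)=e^{\int r}(r_0\,G\circ\psi+r_1\,G'\circ\psi)$. Continuing $S=\Phi(F)$ along a loop $\ell$ in $\mathcal D^\circ$ gives $\chi(\ell)\Phi(\psi_*\ell\cdot F)$, where $\chi$ is the character of $e^{\int r}$; this is again a solution of $(\mathcal L)$. Let $M_0=\operatorname{span}\{\psi_*\ell\cdot F\}$. Then $\Phi:M_0\to\mathrm{Sol}$ is linear, nonzero, and
$$\rho_{\mathcal L}(\pi_*\ell)\,\Phi(G)=\chi(\ell)\,\Phi\big(\rho_{HE}(\psi_*\ell)G\big)\qquad(G\in M_0). \tag{16}$$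
Its image is stable under $\rho_{\mathcal L}(\pi_*\pi_1(\mathcal D^\circ))$. Since $\pi$ is a finite covering over $\mathbb P^1\setminus S_0$ and $\pi_1(\mathbb P^1\setminus S_0)\to\pi_1(B)$ is onto, this is a finite-index subgroup of $\Gamma$, which is irreducible by Section 9, Step 2. So $\Phi$ is onto, hence $\dim M_0=2$, $M_0$ is the whole solution space of $HE$, and $\Phi$ is an isomorphism.

**Step 4 (commensurability, to transfer the field).** The subgroup $\psi_*\pi_1(\mathcal D^\circ)$ has finite index in $\pi_1(\mathbb P^1\setminus\{0,1,\infty\})$. Indeed, let $W$ be $\mathbb P^1$ minus $\{0,1,\infty\}$, $\psi(\mathcal D\setminus\mathcal D^\circ)$ and the branch points of $\psi$. Then $\psi^{-1}(W)\subset\mathcal D^\circ$ is a connected finite unramified covering of $W$, so it gives a finite-index subgroup of $\pi_1(W)$, and $\pi_1(W)\to\pi_1(\mathbb P^1\setminus\{0,1,\infty\})$ is onto. By (16), after conjugation by $\Phi$ and modulo scalars, the images of $\pi_1(\mathcal D^\circ)$ in $\overline\Gamma$ and in the image $\overline\Delta$ of $\Delta$ in $PGL_2$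 coincide. So $\overline\Gamma$ and $\overline\Delta$ share, up to conjugation, a common finite-index subgroup. It is Zariski dense by Section 9, Step 2, so $\overline\Delta$ is Zariski dense, and applying Lemma 2 to both groups together with (15) gives
$$k(\overline\Delta)=k(\overline\Gamma)=\mathbb Q(\sqrt{13}). \tag{17}$$

**Step 5 (a parabolic generator of $\Delta$).** Take $q\in\mathcal D$ over $t=0$ and a small loop $\ell$ around $q$. Then $\rho_{\mathcal L}(\pi_*\ell)$ is conjugate to $T_0^e$ with $e\ge1$, a nontrivial unipotent. By (16), $\rho_{HE}(\psi_*\ell)$ is a scalar times a nontrivial unipotent. If $\psi(q)\notin\{0,1,\infty\}$, then $\psi_*\ell$ would be contractible in $\mathbb P^1\setminus\{0,1,\infty\}$ and $\rho_{HE}(\psi_*\ell)=1$; so $\psi(q)\in\{0,1,\infty\}$, and $\rho_{HE}(\psi_*\ell)$ is conjugate to a positive power of the local monodromy of $HE$ at $\psi(q)$. Powers of diagonalizable matrices are diagonalizable, so this local monodromy is not diagonalizable; being $2\times2$, it is a scalar times a nontrivial unipotent.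

The three local monodromies generating $\Delta$ have product 1 in a suitable cyclic order; rotate it so that the one just found comes first. So $\overline\Delta$ is generated by the images of $C,D\in SL_2(\mathbb C)$ with $C\ne1$ unipotent, where $D$ and $(CD)^{-1}$ represent, up to scalars, the local monodromies at the other two points. If $\mu,\nu$ are the exponent differences of $HE$ there, the eigenvalues of $D$ are, up to a common sign, $e^{\pm\pi i\mu}$, so $(\operatorname{tr}D)^2=2+2\cos2\pi\mu$; likewise $(\operatorname{tr}CD)^2=2+2\cos2\pi\nu$.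

**Step 6 (contradiction).** Since the parameters are rational, $\mu,\nu\in\mathbb Q$. Since $\overline\Delta$ is Zariski dense, $C$ and $D$ have no common invariant line. Lemma 3 gives $k(\overline\Delta)\ne\mathbb Q(\sqrt{13})$, contradicting (17). This proves Theorem 1, and the conjecture is false. $\square$

## 11. Complex parameters and rational pullbacks

*Proof of Theorem 2 (1).* In Section 10 rationality of the parameters was used only in Step 6, to have $\mu,\nu\in\mathbb Q$. We show that this is automatic. The map $\psi$ is onto $\mathbb P^1$, so for each $q_0\in\{0,1,\infty\}$ choose $q\in\psi^{-1}(q_0)$ and a small loop $\ell$ around $q$. The local monodromies of $(\mathcal L)$ are trivial at points of $B$, unipotent at $0,t_\pm$, and at $t=\infty$ the exponents are $\frac34,\frac54$ by (13), so the eigenvalue ratio is $-1$. So $\rho_{\mathcal L}(\pi_*\ell)$, conjugate to a positive power of one of these, has eigenvalue ratio $\pm1$, and by (16) so has a positive power of the local monodromy of $HE$ at $q_0$. Hence the eigenvalue ratio $e^{2\pi i\mu}$ (or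 its inverse) of that local monodromy is a root of unity, and the exponent difference is rational. The rest of Section 10, Steps 2 to 6, applies word for word.

*Proof of Theorem 2 (2).* **Step 1 (no algebraic and no hypergeometric solution).** The solutions of the pullback are $\{Y\circ\phi:Y\in\mathrm{Sol}\}$. As in Section 10, Step 4, $\phi$ induces a finite-index subgroup of $\pi_1(B)$ after removing finitely many points, so the monodromy group of the pullback has finite index in $\Gamma$. It is irreducible by Section 9, Step 2, and infinite, so by the argument of Section 10, Step 1 there is no algebraic solution. A hypergeometric solution, on a curve $\pi:\mathcal D\to\mathbb P^1_x$, is locally a solution of $(\mathcal L)$ in $t=\phi\circ\pi$, and leads to the contradiction of Section 10 with $\pi$ replaced by $\phi\circ\pi$.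

**Step 2 (integrality).** Since $\phi(0)=0$, write $\phi=xA/D$ with $A,D\in\mathbb Z[x]$ and $\beta=D(0)\neq0$, and put $N=\beta C$ with $C$ from Proposition 2. Every coefficient of $D(Nx)$ in positive degree is divisible by $N$, hence by $\beta$, so $D(Nx)=\beta d(x)$ with $d\in1+x\mathbb Z[x]$. So
$$\phi(Nx)=\frac{Nx\,A(Nx)}{\beta\,d(x)}=C\,\frac{xA(Nx)}{d(x)}\in C\,x\,\mathbb Z[[x]],\qquad y(\phi(Nx))=\sum_nC^nu_n\Big(\frac{\phi(Nx)}C\Big)^n\in\mathbb Z[[x]].$$
This series has positive radius of convergence and constant term 1, and it solves the pullback scaled by $x\mapsto Nx$. So the pullback is globally bounded.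

**Step 3 (many singular points).** By (12), $N\neq0$ at $t_\pm$, and $\mathcal P$ is injective by Section 9, Step 3; so $(T_\pm-1)\mathcal P=\mathcal PN\ne0$ and $T_\pm\ne1$. For $\phi=x^m$, each of $t_\pm\ne0$ has $m$ distinct preimages, at which $\phi$ is unramified, so the local monodromy of the pullback there is conjugate to $T_\pm\neq1$. All these $2m$ points are singular points of the pullback. $\square$
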